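# Nearest parity vectors, weighted spanning trees, and the bound $\chi_c\le 2\gamma$ for signed graphs

Throughout, graphs are finite and have no loops. Parallel edges are allowed unless the word "simple" is used.

## 1. The parity vector nearest to the potential differences

Let $G=(V,E)$ be a connected graph with $n\ge 2$ vertices. Orient each edge $e$ arbitrarily, from $u_e$ to $v_e$. For $x\in\mathbb R^V$ put
$$\delta x(e)=x_{v_e}-x_{u_e}.$$
Think of $x$ as a potential on the vertices; then $\delta x$ lists the potential differences along the edges. These lists form the linear space $B=\delta(\mathbb R^V)\subseteq \mathbb R^E$. Since $G$ is connected, $\delta x=0$ only for constant $x$, so $\dim B=n-1$.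

Fix $s\in\{0,1\}^E$. A **parity vector** is an element $k\in s+2\mathbb Z^E$: an integer vector, odd on the edges with $s_e=1$ and even on the edges with $s_e=0$. Fix positive weights $c\in\mathbb R^E_{>0}$ and use the inner product
$$\langle f,g\rangle=\sum_{e}c_ef_eg_e,\qquad \|f\|^2=\langle f,f\rangle .$$
Let $\Pi$ be the orthogonal projection onto $B$ for this inner product. The object on which everything turns is a parity vector that is *closest to $B$*, that is, a minimizer over $s+2\mathbb Z^E$ of
$$D(k)=\|(I-\Pi)k\|^2 .$$

**Example.** Let $G$ be a triangle, oriented cyclically, with $s=(1,1,1)$ and $c=(1,1,1)$. Then $B=\{f:f_1+f_2+f_3=0\}$, the space $B^\perp$ is spanned by $(1,1,1)$, and $D(k)=\frac13(k_1+k_2+k_3)^2$. The sum of three odd numbers is odd, so the minimum is $\frac13$, attained for instance at $k=(1,1,-1)$. Its projection is $(\frac23,\frac23,-\frac43)=\delta x$ for the potential $x=(0,\frac23,\frac43)$. The error $\delta x-k$ equals $-\frac13$ on every edge. Now observe two things. First, $\frac13=1-\frac23$, and $\frac23$ is the fraction of spanning trees of the triangle that contain a given edge. Second, $\frac32x=(0,1,2)$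 is the usual $3$-coloring of the triangle. Both are instances of what follows.

**Lemma 1.** $D$ attains its minimum on $s+2\mathbb Z^E$.

*Proof.* This needs an argument, because the coset is infinite and $D$ is constant along $B$. Fix a spanning tree $T_0$. For each edge $f\notin T_0$ traverse the cycle of $T_0+f$, and let $M_f\in\{0,\pm1\}^E$ have entry $+1$ on edges traversed along their orientation, $-1$ on edges traversed against it, and $0$ elsewhere. Let $M$ be the matrix with rows $M_f$.

We claim $\ker M=B$. Potential differences sum to $0$ around a cycle, so $B\subseteq\ker M$. Conversely, let $Mh=0$. Define $x$ by fixing its value at one vertex and adding up $h$ along $T_0$. Then $\delta x=h$ on $T_0$, and since both $h$ and $\delta x$ sum to $0$ around the cycle of $T_0+f$, they agree on $f$ as well. So $h=\delta x\in B$.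

The map $M:\mathbb R^E\to\mathbb R^{E\setminus T_0}$ is onto, since $f$ occurs only in the row $M_f$. The quadratic form $D$ depends only on the class of $k$ modulo $B=\ker M$ and vanishes only on $B$. Hence $D(k)=Q(Mk)$ with $Q$ a positive definite quadratic form. For $k\in s+2\mathbb Z^E$ the vector $Mk$ is an integer vector, and for each $R$ only finitely many integer vectors $z$ satisfy $Q(z)\le R$. So $D$ takes only finitely many values below any bound, and the minimum is attained. (If $G$ is a tree, then $B=\mathbb R^E$ and $D=0$.) $\square$

What is this minimizer for? It will produce circular colorings of signed graphs. A coloring asks that *every coordinate* of $\delta x-k$ be small, whereas $D$ is a weighted sum of squares. The art is to choose $c$ so that minimizing the sum controls every coordinate.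

## 2. Circular colorings as potentials near parity vectors

**Definition (signed graph).** A signed graph is a pair $(G,\sigma)$ with $\sigma:E(G)\to\{+,-\}$.

**Definition (circular coloring).** Let $r\ge2$ be real. A circular $r$-coloring of $(G,\sigma)$ is a map $\varphi:V(G)\to[0,r)$ with

- $|\varphi(x)-\varphi(y)|\in[1,r-1]$ for each positive edge $xy$;
- $|\varphi(x)-\varphi(y)|\in[0,\frac r2-1]\cup[\frac r2+1,r)$ for each negative edge $xy$.

The circular chromatic number is $\chi_c(G,\sigma)=\inf\{r:(G,\sigma)\text{ admits a circular }r\text{-coloring}\}$. It is known to be well-defined and rational.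

Picture the colors on a circle of length $r$. The ends of a positive edge must be at circular distance at least $1$. The ends of a negative edge must be at circular distance at most $\frac r2-1$; equivalently, one end must be at distance at least $1$ from the antipode of the other.

The conjecture to be decided is: *for every finite signed planar graph $(G,\sigma)$ of girth $4$, $\chi_c(G,\sigma)<4$.* (Girth is the length of a shortest cycle.) We may compare with some known facts. Every signed bipartite graph has $\chi_c\le4$. There are signed bipartite planar graphs whose circular chromatic numbers tend to $4$. Every signed bipartite planar graph has $\chi_c<4$ (Kardoš, Narboni, Naserasr and Wang). Every signed planar graph of girth at least $5$ has $\chi_c<4$. We shall prove the conjecture, and use none of these facts in the proof.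

From now on put $s_e=1$ if $\sigma(e)=+$ and $s_e=0$ if $\sigma(e)=-$.

**Lemma 2.** Let $r\ge2$. Then $(G,\sigma)$ has a circular $r$-coloring if and only if there are $x\in\mathbb R^V$ and $k\in s+2\mathbb Z^E$ with
$$|\delta x(e)-k_e|\le 1-\frac2r\qquad\text{for all }e\in E. \tag{1}$$

*Proof.* The purpose is to treat both signs alike. Circular distance is distance to $r\mathbb Z$ of the difference of two colors. Let $t$ be such a difference. The distance of $t$ to $r\mathbb Z$ and its distance to $\frac r2+r\mathbb Z$ add up to $\frac r2$. So a positive edge requires $t$ to be within $\frac r2-1$ of an *odd* multiple of $\frac r2$. A negative edge requires $t$ to be within $\frac r2-1$ of an *even* multiple of $\frac r2$.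

Given a coloring $\varphi$, put $x_v=\frac2r\varphi(v)$. Dividing by $\frac r2$, the requirement at $e$ says that $\delta x(e)$ is within $1-\frac2r$ of an integer $k_e\equiv s_e \pmod 2$. Conversely, given $x$ and $k$, let $\varphi(v)\in[0,r)$ be the representative of $\frac r2x_v$ modulo $r$. $\square$

Since $1-\frac2r$ increases with $r$, a graph with an $r$-coloring has an $r'$-coloring for every $r'\ge r$.

## 3. Forests, cycles, and the greedy bound

**Forests.** Choose any parity vector $k$ and integrate it along the forest: there is $x$ with $\delta x=k$. So (1) holds with $r=2$, and $\chi_c=2$.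

**Cycles.** Let $G$ be a cycle of length $\ell\ge 2$, oriented cyclically. If the number of positive edges is even, then $\sum_ek_e$ is even for every parity vector. Changing one coordinate by an even number makes it $0$; then $k=\delta x$ for some $x$, and $\chi_c=2$.

If the number of positive edges is odd, then $\sum_e k_e$ is odd. For any $x,k$ as in (1), since $\sum_e\delta x(e)=0$,
$$1\le\Big|\sum_ek_e\Big|=\Big|\sum_e(\delta x(e)-k_e)\Big|\le\ell\Big(1-\frac2r\Big),$$
which gives $r\ge\frac{2\ell}{\ell-1}$. Conversely, choose $k$ with $\sum_e k_e=1$. The vector with coordinates $k_e-\frac1\ell$ sums to $0$, hence is some $\delta x$, and all errors have size $\frac1\ell=1-\frac2r$ with $r=\frac{2\ell}{\ell-1}$. So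
$$\chi_c=\frac{2\ell}{\ell-1}\quad\text{for a cycle of length }\ell\text{ with an odd number of positive edges.}\tag{2}$$
For $\ell=4$ this is $\frac83$.

**Greedy coloring.** The first thing to try on a planar graph of girth $4$ is to color the vertices one by one. By either type of edge, a colored neighbor forbids for the next vertex the open set of points at distance less than $1$ from a certain point (the neighbor's color or its antipode). For $r>2$ this is an open arc of length $2$. Three such arcs cannot cover a circle of length $6$: if two overlap, their union has total length less than $6$, and if they are disjoint, a cover would split a connected circle into disjoint nonempty open sets. A simple triangle-free planar graph on $v\ge3$ vertices has at most $2v-4$ edges (reproved in Section 8), so every subgraph has a vertex of degree at most $3$. Hence there is an order in which every vertex has at most three earlier neighbors, and $\chi_c\le 6$.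

This is where the method stops. To reach $4$ by the same count we would need at most two earlier neighbors each time. In the graph of the cube, which is planar of girth $4$ and $3$-regular, the last vertex has three earlier neighbors in every order. Even two earlier neighbors would yield $r=4$ and nothing smaller. The edge count, however, is below *two edges per vertex* on average. We want an argument that sees the average and not the worst vertex.

## 4. Fractional arboricity and the main statements

**Definition (fractional arboricity).** For a graph $G$ with at least one edge,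
$$\gamma(G)=\max\Big\{\frac{|E(H)|}{|V(H)|-1}:H\subseteq G,\ |V(H)|\ge2\Big\}.$$

A single edge shows $\gamma(G)\ge1$. Examples: a forest with an edge has $\gamma=1$; a cycle of length $\ell$ has $\gamma=\frac{\ell}{\ell-1}$, since proper subgraphs are forests; the complete graph $K_n$ has $\gamma=\frac n2$, since a subgraph on $v$ vertices has ratio at most $\frac v2$.

**Theorem 3.** For every signed graph $(G,\sigma)$ with at least one edge, $\chi_c(G,\sigma)\le2\gamma(G)$.

**Corollary 4 (the conjecture).** If $G$ is a simple triangle-free planar graph with $n\ge3$ vertices and at least one edge, then for every $\sigma$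
$$\chi_c(G,\sigma)\le4-\frac4{n-1}<4 .$$

A graph of girth $4$ is simple and triangle-free with $n\ge4$, so Corollary 4 settles the conjecture affirmatively. The constant $4$ cannot be lowered, by the sequence of signed bipartite planar graphs mentioned in Section 2. By (2), Theorem 3 is exact on cycles with an odd number of positive edges.

## 5. Moving one coordinate of the minimizer by two

Return to the connected graph and the weights $c$ of Section 1. Write $1_e$ for the unit vector of $e$ in $\mathbb R^E$, and $c^S=\prod_{e\in S}c_e$ for $S\subseteq E$. Let $\mathcal T$ be the set of spanning trees.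

**Step 1: from least squares to a bound at each edge.** *The step uses only that $k\pm2\cdot1_e$ is again a parity vector.* Let $k$ be a minimizer of $D$ (Lemma 1), choose $x$ with $\delta x=\Pi k$, and let
$$d=\delta x-k=-(I-\Pi)k\in B^\perp .$$
For an edge $e$ and $\varepsilon\in\{1,-1\}$,
$$D(k)\le D(k+2\varepsilon1_e)=\|-d+2\varepsilon(I-\Pi)1_e\|^2=D(k)-4\varepsilon\langle d,(I-\Pi)1_e\rangle+4\|(I-\Pi)1_e\|^2 .$$
As $d\perp B$, we have $\langle d,(I-\Pi)1_e\rangle=\langle d,1_e\rangle=c_ed_e$. Hence $\varepsilon c_ed_e\le\|(I-\Pi)1_e\|^2$ for both signs, that is,
$$|d_e|\le\frac{\|(I-\Pi)1_e\|^2}{c_e}\qquad\text{for all }e. \tag{3}$$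

**Step 2: the right side of (3) is a spanning tree probability.** Pick a random spanning tree $T$ with probability proportional to $c^T$. The probability that it contains $e$ is
$$P_c(e)=\frac{\sum_{T\in\mathcal T,\,T\ni e}c^T}{\sum_{T\in\mathcal T}c^T}.$$

**Lemma 5.** $\|(I-\Pi)1_e\|^2=c_e\,(1-P_c(e))$.

*Proof.* The left side is a squared distance to $B$, and we compute it as a quotient of Gram determinants. Recall: if $b_1,\dots,b_p$ are linearly independent and $f$ is any vector, the Gram determinant of $(f,b_1,\dots,b_p)$ does not change when $f$ is replaced by $f$ minus its projection onto the span of the $b_i$. The Gram matrix then splits into blocks, so the determinant equals $\operatorname{dist}(f,\operatorname{span})^2$ times the Gram determinant of $(b_1,\dots,b_p)$.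

Fix $o\in V$. The vectors $b_v=\delta(1_v)$, $v\in V$, span $B$ and sum to $0$, so the $n-1$ vectors with $v\ne o$ span $B$; as $\dim B=n-1$, they form a basis. Let $A$ be the $(n-1)\times|E|$ matrix with rows $b_v$, $v\ne o$. For $S\subseteq E$ let $A_S$ be the submatrix with the columns in $S$.

*Claim: for $|S|=n-1$, $\det A_S=\pm1$ if $S$ is a spanning tree and $0$ otherwise.* If $S$ is not a spanning tree, it contains a cycle. The columns of the edges of that cycle, with signs according to the direction of traversal, sum to $0$, so $\det A_S=0$. If $S$ is a spanning tree, it has a leaf $v\ne o$. The row of $v$ has a single nonzero entry in $A_S$, equal to $\pm1$. Expand along it; what remains is the matrix of the tree $S$ with $v$ and its edge removed. By induction on $n$ the determinant is $\pm1$.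

Let $\Delta=\operatorname{diag}(c)$. The Gram matrix of $(b_v)_{v\ne o}$ is $A\Delta A^{\top}$, and the Cauchy–Binet formula gives its determinant as
$$\sum_{|S|=n-1}c^S(\det A_S)^2=\sum_{T\in\mathcal T}c^T .$$
Let $A'$ be $A$ with the additional row $1_e$. In the same way, the Gram determinant of $(1_e,(b_v))$ is $\sum_{|S|=n}c^S(\det A'_S)^2$. Expand $\det A'_S$ along the row $1_e$: it is $0$ if $e\notin S$, and $\pm\det A_{S\setminus e}$ if $e\in S$. So only the sets $S=T\cup\{e\}$ with $T$ a spanning tree avoiding $e$ contribute, and the sum is $c_e\sum_{T\not\ni e}c^T$. (If $G$ is a tree, there is no such $S$ and the sum is $0$.) Dividing,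
$$\|(I-\Pi)1_e\|^2=\frac{c_e\sum_{T\not\ni e}c^T}{\sum_Tc^T}=c_e(1-P_c(e)).\qquad\square$$

Inserting Lemma 5 in (3) we have proved the following.

**Proposition 6.** Let $G$ be connected with $n\ge2$ vertices. For every $c\in\mathbb R^E_{>0}$ there are $k\in s+2\mathbb Z^E$ and $x\in\mathbb R^V$ with
$$|\delta x(e)-k_e|\le1-P_c(e)\qquad\text{for all }e\in E .$$

Comparing with (1): if $P_c(e)\ge\frac2r$ for every edge, there is a circular $r$-coloring. It remains to find weights that make every edge likely.

## 6. Equal weights fail on an edge in parallel with $m$ paths

The natural choice is $c=1$, the uniform spanning tree. Test it on the graph $G_m$ formed by an edge $uv$ together with $m\ge1$ internally disjoint paths of length $3$ from $u$ to $v$. It is simple, planar, and of girth $4$. Give $uv$ weight $a$ and all other edges weight $1$.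

A spanning tree containing $uv$ omits exactly one edge of each path; these have total weight $a3^m$. A spanning tree avoiding $uv$ contains exactly one full path and omits one edge of each other path; these have total weight $m3^{m-1}$. Hence
$$1-P_c(uv)=\frac{m3^{m-1}}{a3^m+m3^{m-1}}=\frac{m}{3a+m}.$$
For $a=1$ and $m=4$ this is $\frac47>\frac12$, so Proposition 6 does not give $r=4$.

Is that only a weakness of the estimate? No. Let $uv$ be positive and all other edges negative, orient $uv$ from $u$ to $v$ and the paths likewise, and let $y=x_v-x_u$. Let $k_0$ (odd) be the entry of $k$ on $uv$ and $p_i$ (even) its sum along the $i$th path. For fixed $y$, the best choice of the inner potentials spreads the error equally along each path. With $a=1$ we therefore minimize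
$$(y-k_0)^2+\sum_{i=1}^m\frac{(y-p_i)^2}{3} .$$
Put $z=y-k_0$. The number $p_i-k_0$ is odd. If $|z|\le1$, then $y$ is at distance at least $1-|z|$ from $p_i$, so the value is at least $z^2+\frac m3(1-|z|)^2$, whose minimum over $|z|\le 1$ is $\frac m{m+3}<1$, at $|z|=\frac{m}{m+3}$ only. If $|z|>1$, the value exceeds $1$. Taking all $p_i=k_0+1$ and $z=\frac m{m+3}$ attains the bound. So at *every* minimizer the error on $uv$ is exactly $\frac{m}{m+3}$. For $m=4$ it is $\frac47$, which corresponds to $r=\frac{14}3$, and it tends to $1$ as $m\to\infty$.

The remedy is visible here: make $uv$ expensive. With $a=\frac{2m}3$ we get $1-P_c(uv)=\frac13$. For an edge $f$ on a path, the trees avoiding $f$ have weight $a3^{m-1}$ (those with $uv$) plus $(m-1)3^{m-2}$ (those without), so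
$$1-P_c(f)=\frac{a3^{m-1}+(m-1)3^{m-2}}{a3^m+m3^{m-1}}=\frac{3a+m-1}{3(3a+m)}<\frac13 .$$
Proposition 6 now yields a circular $3$-coloring of $G_m$ for every signature and every $m$.

How much can reweighting achieve in general? A spanning tree contains at most $|V(H)|-1$ edges of a subgraph $H$, so $\sum_{e\in E(H)}P_c(e)\le|V(H)|-1$. Hence $\min_eP_c(e)\le\frac1{\gamma(G)}$, whatever $c$ is. The next section shows that every value below $\frac1{\gamma(G)}$ is reached.

## 7. Weights with every $P_c(e)$ above a given $\alpha<1/\gamma$

**Lemma 7.** Let $G$ be connected with $n\ge2$ vertices. For every $\alpha<\frac1{\gamma(G)}$ there is $c\in\mathbb R^E_{>0}$ with $P_c(e)>\alpha$ for all $e$.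

We prove this in three steps: first *some* distribution on spanning trees, then one charging every tree, and finally one of the product form $c^T/\sum c^{T'}$. Write $\gamma=\gamma(G)$.

**Step 1: some probability distribution $\mu$ on $\mathcal T$ has $\Pr_\mu(e\in T)\ge\frac1\gamma$ for all $e$.** Consider the finite zero-sum game in which one player picks a tree $T$, the other an edge $e$, and the payoff is $1$ if $e\in T$ and $0$ otherwise. By von Neumann's minimax theorem,
$$\max_\mu\min_e\Pr_\mu(e\in T)=\min_q\max_{T\in\mathcal T}q(T),$$
where $q$ ranges over probability distributions on $E$ and $q(T)=\sum_{e\in T}q_e$. So it suffices to find, for each $q$, a tree with $q(T)\ge\frac1\gamma$.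

Fix $q$, and let $T^*$ be obtained by Kruskal's algorithm: list the edges by decreasing $q_e$, and accept an edge if it closes no cycle with the accepted ones. For $t>0$ let $E_t=\{e:q_e\ge t\}$. This is an initial segment of the list, so $T^*\cap E_t$ is a maximal forest of $(V,E_t)$, for every $t$ simultaneously. Let $H_1,H_2,\dots$ be the components of $(V,E_t)$ with at least two vertices; they contain all edges of $E_t$. By the definition of $\gamma$,
$$|T^*\cap E_t|=\sum_i(|V(H_i)|-1)\ge\frac1\gamma\sum_i|E(H_i)|=\frac{|E_t|}\gamma .$$
Since $q_e=\int_0^\infty[\,q_e\ge t\,]\,dt$, where the bracket is $1$ if the condition holds and $0$ otherwise, summing over edges gives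
$$q(T^*)=\int_0^\infty|T^*\cap E_t|\,dt\ge\frac1\gamma\int_0^\infty|E_t|\,dt=\frac1\gamma\sum_eq_e=\frac1\gamma .$$

**Step 2: make every tree have positive probability.** Replace $\mu$ by $(1-\eta)\mu+\eta\,\nu$ with $\nu$ the uniform distribution on $\mathcal T$. All marginals are then at least $\frac{1-\eta}{\gamma}$, which exceeds $\alpha$ for small $\eta>0$. From now on $\mu_T>0$ for all $T$, and $w_e=\Pr_\mu(e\in T)>\alpha$ for all $e$.

**Step 3: find $c$ with $P_c(e)=w_e$ for all $e$.** The equations $P_c=w$ will be the vanishing of a gradient. For $t\in\mathbb R^E$ let $t(T)=\sum_{e\in T}t_e$ and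
$$\Phi(t)=\log\sum_{T\in\mathcal T}e^{t(T)}-\sum_ew_et_e .$$
As $w_e=\sum_{T\ni e}\mu_T$, the last sum equals $\sum_T\mu_Tt(T)$. With $c_e=e^{t_e}$ we have $c^T=e^{t(T)}$, so
$$\frac{\partial\Phi}{\partial t_e}=\frac{\sum_{T\ni e}e^{t(T)}}{\sum_Te^{t(T)}}-w_e=P_c(e)-w_e .$$
So a minimum point of $\Phi$ gives the weights we want, and we must show that a minimum exists.

The logarithm is at least $\max_Tt(T)$. Therefore
$$\Phi(t)\ge\sum_T\mu_T\Big(\max_{T'}t(T')-t(T)\Big)\ge\Big(\min_T\mu_T\Big)\,p(t),\qquad p(t)=\max_Tt(T)-\min_Tt(T),$$
where for the second inequality we kept only a tree at which $t(T)$ is smallest. Here Step 2 matters: $\min_T\mu_T>0$.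

The function $p$ is a seminorm: it is nonnegative, satisfies $p(\lambda t)=|\lambda|p(t)$, and is subadditive. Its kernel is the subspace $N=\{t:t(T)\text{ is the same for all }T\}$. If $h\in N$ has common value $\kappa$, then passing from $t$ to $t+h$ adds $\kappa$ to the logarithm and $\kappa$ to $\sum_T\mu_Tt(T)$, so $\Phi(t+h)=\Phi(t)$. Let $W$ be a linear complement of $N$. On $W$ the seminorm $p$ is a norm, so $\Phi(t)\to\infty$ as $t\to\infty$ in $W$. Being continuous, $\Phi$ attains its minimum over $W$, and by invariance under $N$ this is its minimum over $\mathbb R^E$. At such a point the gradient vanishes, so $P_c(e)=w_e>\alpha$ for all $e$. $\square$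

## 8. The bound $2\gamma$ and its planar case

**Proof of Theorem 3.** Let $r>2\gamma(G)$; we show that $(G,\sigma)$ has a circular $r$-coloring. Components may be colored separately. An isolated vertex takes any color, and a component $K$ with an edge satisfies $\gamma(K)\le\gamma(G)$, hence $r>2\gamma(K)$. So we may assume that $G$ is connected with $n\ge2$. Since $\gamma(G)\ge1$, we have $r>2$, and $\frac2r<\frac1{\gamma(G)}$. By Lemma 7 choose $c$ with $P_c(e)>\frac2r$ for all $e$. Proposition 6 gives $x$ and $k\in s+2\mathbb Z^E$ with
$$|\delta x(e)-k_e|\le1-P_c(e)<1-\frac2r\qquad\text{for all }e,$$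
and Lemma 2 turns these into a circular $r$-coloring. As $r>2\gamma(G)$ was arbitrary, $\chi_c(G,\sigma)\le2\gamma(G)$. $\blacksquare$

For planar graphs we need an edge count, which is worth doing for general girth.

**Lemma 8.** Let $g\ge3$, and let $H$ be a simple planar graph with $v$ vertices, girth at least $g$, and at least one cycle. Then $v\ge g$ and $|E(H)|\le\frac g{g-2}(v-2)$.

*Proof.* A cycle of $H$ has at least $g$ vertices, so $v\ge g$. Draw $H$ in the plane. *The boundary of each face $F$ contains a cycle.* Suppose it contains none. Then the boundary is a plane forest, so its complement is connected. Now $F$ is open, and its frontier lies in the boundary, so $F$ is open and closed in that complement and hence equal to it. Then all of $H$ lies in the boundary of $F$, and $H$ is a forest, a contradiction.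

So each face has at least $g$ edges on its boundary, while each edge lies on the boundary of at most two faces. With $f$ faces, $gf\le2|E(H)|$. Euler's formula for possibly disconnected plane graphs gives $v-|E(H)|+f\ge2$. Thus $2|E(H)|\ge g(2-v+|E(H)|)$, which rearranges to the claim. $\square$

For $g=4$ and $v\ge3$ the bound $2v-4$ also holds for forests, as $v-1\le2v-4$. So a simple triangle-free planar graph on $v\ge3$ vertices has at most $2v-4$ edges.

**Proof of Corollary 4.** Let $H\subseteq G$ have $v\ge2$ vertices. If $v=2$, it has at most one edge, and $\frac{|E(H)|}{v-1}\le1$. If $v\ge3$, then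
$$\frac{|E(H)|}{v-1}\le\frac{2v-4}{v-1}=2-\frac2{v-1}\le2-\frac2{n-1}.$$
Because $n\ge3$, also $1\le2-\frac2{n-1}$. Hence $\gamma(G)\le2-\frac2{n-1}$, and Theorem 3 gives $\chi_c(G,\sigma)\le4-\frac4{n-1}<4$. $\blacksquare$

Planarity entered only through the edge count. The same computation applies to any sparse graph: *if $|E(H)|\le2|V(H)|-3$ for every $H\subseteq G$ with $|V(H)|\ge2$, then $\chi_c(G,\sigma)<4$ for every $\sigma$.* Indeed, if $G$ has an edge, then $\gamma(G)\le2-\frac1{n-1}<2$; without edges $\chi_c=2$.

The count also handles larger girth.

**Proposition 9.** If $G$ is simple planar with $n$ vertices, girth at least $g\ge3$, and contains a cycle, then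
$$\chi_c(G,\sigma)\le\frac{2g}{g-2}\cdot\frac{n-2}{n-1}<\frac{2g}{g-2}.$$

*Proof.* Acyclic subgraphs have ratio at most $1$. By Lemma 8, a subgraph with a cycle has $v\ge g$ vertices and ratio at most $\frac g{g-2}\cdot\frac{v-2}{v-1}$. This quantity increases with $v$ and equals $\frac g{g-1}>1$ at $v=g$. As $n\ge g$, we get $\gamma(G)\le\frac g{g-2}\cdot\frac{n-2}{n-1}$. Apply Theorem 3. $\square$

For example, girth at least $5$ gives $\chi_c<\frac{10}3$, and girth at least $6$ gives $\chi_c<3$.

## 9. Cycles, complete graphs and odd wheels: where the bounds are attained

**Cycles.** A cycle of length $\ell$ has $2\gamma=\frac{2\ell}{\ell-1}$, which by (2) is its $\chi_c$ when the number of positive edges is odd. For $\ell=4$ the value $\frac83$ equals $4-\frac4{n-1}$ with $n=4$, so the bound of Corollary 4 is attained. For $\ell=n=g$ the value is $\frac{2g}{g-1}=\frac{2g}{g-2}\cdot\frac{g-2}{g-1}$, so the bound of Proposition 9 is attained at $n=g$.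

**Complete graphs.** For $n\ge2$ let all edges of $K_n$ be positive. An $r$-coloring places $n$ points on a circle of length $r$ at pairwise distance at least $1$. The $n$ gaps between consecutive points are each at least $1$ and sum to $r$, so $r\ge n$. Since $2\gamma(K_n)=n$, we have $\chi_c=n$.

**Odd wheels.** In the sparse statement of Section 8, $2|V(H)|-3$ cannot be replaced by $2|V(H)|-2$. Take a hub joined to all vertices of an odd cycle (the rim), with all edges positive; $K_4$ is the smallest case. The graph is planar. A subgraph without the hub on $v\ge2$ vertices has at most $v\le2v-2$ edges. A subgraph with the hub and $j\ge1$ rim vertices has at most $j$ spokes and at most $j$ rim edges, so at most $2j=2(j+1)-2$ edges. Hence $\gamma\le2$ and $\chi_c\le4$.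

Suppose there were a circular $r$-coloring with $r<4$. Rotate so that the hub has color $0$. Then all rim colors lie in $[1,r-1]$. Two colors both in $[1,\frac r2]$, or both in $[\frac r2,r-1]$, differ by at most $\frac r2-1<1$, so adjacent rim vertices cannot both lie in the same one of these intervals. Calling a rim vertex "left" if its color is at most $\frac r2$ and "right" otherwise, we have properly $2$-colored an odd cycle, a contradiction. So $\chi_c=4$.

## 10. Integer sums around cycles and a finer bound

The numbers $k_e$ are integers, and so are their signed sums around cycles. This allows the errors to be rounded down, cycle by cycle.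

**Proposition 10.** If $G$ contains a cycle, then
$$\chi_c(G,\sigma)\le\max_\ell\frac{2\ell}{\ell-\big\lfloor(1-\frac1{\gamma(G)})\ell\big\rfloor},$$
the maximum being over the lengths $\ell$ of cycles of $G$.

*Proof.* Write $\gamma=\gamma(G)$. Each fraction is at least $2$, and its denominator is positive because $1-\frac1\gamma<1$. Components may be colored separately, and colorings persist when $r$ grows. A forest component has a circular $2$-coloring, so it suffices to treat a component $K$ that contains a cycle.

**Step 1: a slightly larger error bound with the same integer parts.** The floor function is right-continuous. So we may choose $\rho$ with $1-\frac1\gamma<\rho<1$ and $\lfloor\rho\ell\rfloor=\lfloor(1-\frac1\gamma)\ell\rfloor$ for all $\ell\le|V|$. Since $1-\rho<\frac1\gamma\le\frac1{\gamma(K)}$, Lemma 7 and Proposition 6 give $x,k$ on $K$ with $|\delta x(e)-k_e|\le\rho$ for all $e$.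

**Step 2: bound the cycle sums of $k$.** For a cycle $C$ of $K$ let $N(C)=|\sum_C\pm k_e|$, with signs according to a traversal of $C$. This is an integer. Since the corresponding sum of $\delta x$ is $0$,
$$N(C)=\Big|\sum_C\pm(\delta x(e)-k_e)\Big|\le\rho|C|,\qquad\text{so}\qquad N(C)\le\Big\lfloor\Big(1-\frac1\gamma\Big)|C|\Big\rfloor .$$

**Step 3: find a better potential for the same $k$.** Let $\rho^*=\max_CN(C)/|C|$ over the cycles $C$ of $K$; by Step 2, $0\le\rho^*<1$. We look for $x'$ with $|\delta x'(e)-k_e|\le\rho^*$ for all $e$. This is the system of difference constraints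
$$x'_{v_e}-x'_{u_e}\le k_e+\rho^*,\qquad x'_{u_e}-x'_{v_e}\le-k_e+\rho^* .$$
Regard them as arcs $u_e\to v_e$ of weight $k_e+\rho^*$ and $v_e\to u_e$ of weight $-k_e+\rho^*$. Such a system is solvable if no directed cycle has negative weight: let $x'_v$ be the least weight of a directed path from a fixed vertex to $v$. A directed cycle is either the two arcs of a single edge, of weight $2\rho^*\ge0$, or a traversal of a cycle $C$ of $K$, of weight at least $\rho^*|C|-N(C)\ge0$. So $x'$ exists.

**Step 4: read off $r$.** Lemma 2 with $1-\frac2r=\rho^*$ gives a coloring of $K$ with $r=\frac2{1-\rho^*}$. If $C$ attains the maximum and $\ell=|C|$, then by Step 2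
$$r=\frac{2\ell}{\ell-N(C)}\le\frac{2\ell}{\ell-\lfloor(1-\frac1\gamma)\ell\rfloor}.\qquad\square$$

We now evaluate the bound in three cases, for graphs $G$ on $n$ vertices that contain a cycle (forests have $\chi_c=2$). If $\gamma<2$, then $1-\frac1\gamma<\frac12$. The floor is then at most $\frac{\ell-1}2$ for odd $\ell$ and at most $\frac\ell2-1$ for even $\ell$, and the fraction in Proposition 10 is at most
$$\frac{4\ell}{\ell+1}=4-\frac4{\ell+1}\ \ (\ell\text{ odd}),\qquad\frac{4\ell}{\ell+2}=4-\frac8{\ell+2}\ \ (\ell\text{ even}).\tag{4}$$

**Sparse graphs.** Let $|E(H)|\le2|V(H)|-3$ for all $H\subseteq G$ with $|V(H)|\ge2$; in particular $G$ is simple. Then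
$$\chi_c(G,\sigma)\le4-\frac2{\lfloor(n+1)/2\rfloor}.$$
Apply (4) with $\ell\le n$. For $n$ odd, the odd lengths give at most $4-\frac4{n+1}$ and the even ones at most $4-\frac8{n+1}$. For $n$ even, they give at most $4-\frac4n$ and $4-\frac8{n+2}$ respectively, and $\frac8{n+2}\ge\frac4n$ because $n\ge2$. In both cases the odd lengths decide.

**Simple bipartite planar graphs.** Here $\gamma<2$ by the proof of Corollary 4, and only even $\ell\le2\lfloor\frac n2\rfloor$ occur. So (4) gives
$$\chi_c(G,\sigma)\le4-\frac{8}{2\lfloor n/2\rfloor+2}=4-\frac4{\lfloor(n+2)/2\rfloor},$$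
which is the bound of Kardoš, Narboni, Naserasr and Wang.

**Simple triangle-free planar graphs with $n\ge5$.** Then
$$\chi_c(G,\sigma)\le4-\frac2{\lfloor(n-1)/2\rfloor},$$
that is, $4-\frac4{n-1}$ for $n$ odd and $4-\frac4{n-2}$ for $n$ even. From $\gamma\le\frac{2(n-2)}{n-1}$ we get
$$1-\frac1\gamma\le\frac{n-3}{2(n-2)}=\frac12-\frac1{2(n-2)} .$$
For odd $\ell\in\{n-1,n\}$ we have $\frac\ell2-\frac{\ell}{2(n-2)}<\frac{\ell-1}2$, because $\ell>n-2$. So the floor is at most $\frac{\ell-3}2$, and the fraction is at most $\frac{4\ell}{\ell+3}=4-\frac{12}{\ell+3}$. All other lengths are bounded by (4).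

- Let $n$ be odd. Odd $\ell\le n-2$ give at most $4-\frac4{n-1}$. The length $\ell=n$ gives at most $4-\frac{12}{n+3}$, and $\frac{12}{n+3}\ge\frac4{n-1}$ since $n\ge3$. Even $\ell\le n-1$ give at most $4-\frac8{n+1}$, and $\frac8{n+1}\ge\frac4{n-1}$ since $n\ge3$.
- Let $n$ be even, so $n\ge6$. Odd $\ell\le n-3$ give at most $4-\frac4{n-2}$. The length $\ell=n-1$ gives at most $4-\frac{12}{n+2}$, and $\frac{12}{n+2}\ge\frac4{n-2}$ since $n\ge4$. Even $\ell\le n$ give at most $4-\frac8{n+2}$, and $\frac8{n+2}\ge\frac4{n-2}$ since $n\ge6$.

For $n=4$ the only possible cycle length is $4$, and (4) gives $\frac83$, the value attained by the $4$-cycle with an odd number of positive edges.
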